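\title{The exact Hausdorff measure of the range and the graph of the Brownian sheet in the critical dimension}

\begin{abstract}
Let $W$ be the $N$-parameter Brownian sheet in $\mathbb R^d$, with $N\ge2$ and $d=2N$. We show that $\varphi(r)=r^{2N}\log\frac1r\,\log\log\log\frac1r$ is an exact Hausdorff measure function both for the range and for the graph of $W$ over $[0,1]^N$. Moreover, almost surely $\mathcal H^\varphi(W(A))=\kappa\int_A\prod_jt_j^{N-1}\,dt$ for all Borel sets $A\subset(0,\infty)^N$, with a non-random constant $\kappa\in(0,\infty)$, and the measure of the graph over $A$ has a non-random density comparable to the same weight. The main step is the bound $n!\,(Cr^d\log\frac1r)^n$ for the moments of sojourn times. It rests on a lower bound for conditional variances near the grid points spanned by a generic configuration of times.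
\end{abstract}

\section{Introduction}

\subsection{The problem}

The \emph{Brownian sheet} $W=\{W(t),\,t\in\mathbb R_+^N\}$ in $\mathbb R^d$ is the centered Gaussian random field whose components $W_1,\dots,W_d$ are independent and have covariance
\[
E[W_i(s)W_i(t)]=\prod_{j=1}^N\min(s_j,t_j),\qquad s,t\in\mathbb R_+^N .
\]
We take the version with continuous paths, on a complete probability space. The \emph{range} and the \emph{graph} of $W$ over a set $A\subset\mathbb R_+^N$ are $W(A)\subset\mathbb R^d$ and $\mathrm{Gr}\,W(A)=\{(t,W(t)):t\in A\}\subset\mathbb R^{N+d}$.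

A \emph{Hausdorff measure function} is a non-random function $\varphi:[0,\delta)\to[0,\infty)$ that is nondecreasing and right-continuous, has $\varphi(0+)=\varphi(0)=0$, and satisfies $\varphi(2s)\le K\varphi(s)$ for some constant $K$ and all small $s>0$. For a subset $E$ of a metric space put
\[
\mathcal H^\varphi_\varepsilon(E)=\inf\Big\{\sum_i\varphi(\operatorname{diam}E_i):\ E\subset\bigcup_iE_i,\ \operatorname{diam}E_i<\varepsilon\Big\},\qquad \mathcal H^\varphi(E)=\lim_{\varepsilon\to0}\mathcal H^\varphi_\varepsilon(E),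
\]
the infimum being taken over countable covers; in $\mathbb R^d$ and $\mathbb R^{N+d}$ the metric is the Euclidean one. The function $\varphi$ is \emph{exact} for a random set $F$ if $0<\mathcal H^\varphi(F)<\infty$ almost surely. The Hausdorff dimension of $F$ is the exponent $\alpha$ at which the measure built from $r^\alpha$ drops from $\infty$ to $0$; an exact function refines it by finding the correction to $r^\alpha$ that makes the measure nontrivial.

Away from $d=2N$ the following is known.
\begin{itemize}
\item If $2N<d$, then $r^{2N}(\log\log\frac1r)^N$ is exact for $W([0,1]^N)$ and for $\mathrm{Gr}\,W([0,1]^N)$.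
\item If $2N>d$, then $W([0,1]^N)$ almost surely has interior points, and $r^{N+d/2}(\log\log\frac1r)^{d/2}$ is exact for $\mathrm{Gr}\,W([0,1]^N)$.
\end{itemize}
The critical case is posed in \cite{aniso}, where it is described as completely open. For every $N\ge2$ and $d=2N$, does an exact Hausdorff measure function exist for the range $W([0,1]^N)$, and if so, what is it? The same questions are asked for the graph $\mathrm{Gr}\,W([0,1]^N)$. (The case $N=1$, $d=2$ is planar Brownian motion and is excluded.)

At $d=2N$ the two formulas above give the same function, $r^{2N}(\log\log\frac1r)^N$, and this is the first guess one would make. It is wrong: by Corollary~\ref{cor:compare} below it assigns measure zero to both sets.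

\subsection{Results}

From now on $N\ge2$ and $d=2N$, and
\begin{equation}\label{eq:phi}
\varphi(r)=r^{2N}\,\log\tfrac1r\;\log\log\log\tfrac1r\quad(0<r<\delta),\qquad\varphi(0)=0,
\end{equation}
where $\delta\le e^{-e}$ is so small that $\varphi$ is continuous and increasing on $[0,\delta)$.

\begin{theorem}\label{thm:main}
For every $N\ge2$ and $d=2N$, the function $\varphi$ in \eqref{eq:phi} is an exact Hausdorff measure function both for the range and for the graph: almost surely
\[
0<\mathcal H^\varphi(W([0,1]^N))\le\mathcal H^\varphi(\mathrm{Gr}\,W([0,1]^N))<\infty .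
\]
\end{theorem}

\begin{corollary}\label{cor:compare}
Let $\psi$ be a Hausdorff measure function for which $\lim_{r\to0}\psi(r)/\varphi(r)$ exists in $[0,\infty]$. Then $\psi$ is exact for the range, or for the graph, if and only if the limit lies in $(0,\infty)$. If the limit is $0$, then $\mathcal H^\psi=0$ almost surely, and if it is $\infty$, then $\mathcal H^\psi=\infty$ almost surely, for both sets.
\end{corollary}

Taking $\psi(r)=r^d$ and $\psi(r)=r^{d-\epsilon}$, we see that the range is Lebesgue null in $\mathbb R^d$ but has full dimension $d$. The second theorem describes the two measures as functions of the time set.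

\begin{theorem}\label{thm:density}
Let $w(t)=\prod_{j}t_j^{N-1}$. There are a constant $\kappa\in(0,\infty)$, a constant $C<\infty$ depending only on $N$, and a deterministic measurable function $\vartheta$ on $(0,\infty)^N$ with $\kappa w\le\vartheta\le Cw$ almost everywhere, such that almost surely, simultaneously for all Borel sets $A\subset(0,\infty)^N$,
\[
\mathcal H^\varphi(W(A))=\kappa\int_Aw(t)\,dt,\qquad\mathcal H^\varphi(\mathrm{Gr}\,W(A))=\int_A\vartheta(t)\,dt .
\]
In particular, almost surely $\mathcal H^\varphi(W([0,1]^N))=\kappa N^{-N}$ and $\mathcal H^\varphi(\mathrm{Gr}\,W([0,1]^N))=\int_{[0,1]^N}\vartheta\,dt$; both are non-random.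
\end{theorem}

\subsection{Where the function $\varphi$ comes from}\label{sec:heur}

This subsection is heuristic and is not used later. Let $\mu$ be the occupation measure of $W$ over $[1,2]^N$: $\mu(E)$ is the Lebesgue measure of the set of times $t\in[1,2]^N$ with $W(t)\in E$. If the balls around typical points of the range satisfy $\mu(B(x,r))\le\lambda\varphi(r)$ for all small $r$, then every cover of the range by small sets has $\varphi$-cost at least a constant times the total mass of $\mu$. If, conversely, around each point there are small balls with $\mu(B(x,r))\ge\lambda^{-1}\varphi(r)$, then a disjoint family of such balls gives a cover of bounded cost. So $\varphi(r)$ should be the size of the \emph{largest fluctuations}, as $r\to0$, of the sojourn time $\mu(B(W(t),r))$ at a typical time $t$.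

\emph{The mean.} Let the dimension $d$ be arbitrary for a moment. The components of $W(t+v)-W(t)$ have variance of order $|v|$, so
\[
E\mu(B(W(t),r))\ \text{ is of order }\ \int_0^1\min\Big(1,\Big(\frac{r^2}{\rho}\Big)^{d/2}\Big)\rho^{N-1}\,d\rho .
\]
The integral is of order $r^{2N}$ if $d>2N$, where it comes from $\rho\approx r^2$, and of order $r^d$ if $d<2N$, where it comes from $\rho\approx1$. If $d=2N$, the integrand is $r^d/\rho$ on $[r^2,1]$: every dyadic range of $\rho$ contributes the same amount $r^d$, and the total is $r^d\log\frac1r$. This is the factor that the first guess misses.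

\emph{The fluctuations.} Put $L=\log\frac1r$ and $Y_r=\mu(B(W(t),r))/(r^dL)$. We shall see that the $n$-th moment of $Y_r$ is of order $n!$ up to factors $C^{\pm n}$, so that $Y_r$ has an exponential tail. Since $Y_r$ collects about $L$ time scales, it renews itself only when $L$ changes by a factor. The independent trials are therefore the radii with $L=4^k$, and the largest of $k$ independent exponential variables is of order $\log k\approx\log\log\log\frac1r$.

\emph{The graph.} A ball of radius $r$ in $\mathbb R^{N+d}$ restricts time to $|v|\le r$. This replaces $\int_{r^2}^1d\rho/\rho=2L$ by $\int_{r^2}^rd\rho/\rho=L$, which changes only a constant.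

\subsection{Plan of the proof}

The difficulty specific to $N\ge2$ is the upper bound for the moments. The times $p_0,\dots,p_n$ cannot be ordered, and the conditional variance of $W(s)$ given $W(p_0),\dots,W(p_m)$ can be small although $s$ is far from every $p_i$. Section~\ref{sec:var} shows that this happens only for nearly degenerate configurations, and Section~\ref{sec:mom} deduces the moment bound. Section~\ref{sec:lower} proves the lower bound for the range and Section~\ref{sec:upper} the upper bound for the graph, both over the cube $[1,2]^N$. Scaling extends them to the whole orthant in Section~\ref{sec:main}, and a zero-one law gives Theorem~\ref{thm:density} in Section~\ref{sec:density}.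

\section{Notation and tools}\label{sec:tools}

\subsection{Conventions}

For $x\in\mathbb R^d$, $|x|$ is the Euclidean norm; for a time vector $v\in\mathbb R^N$, $|v|=\sum_j|v_j|$ is the $\ell^1$-norm; $|\cdot|_\infty$ is the maximum norm; for a set $A$, $|A|$ is its Lebesgue measure. $B(x,r)$ is a closed Euclidean ball in $\mathbb R^d$ and $|B_r|$ its volume. We write $\mathbf 1=(1,\dots,1)$, $(\lambda\circ x)_j=\lambda_jx_j$, $\pi(t)=\prod_jt_j$ (so that $w=\pi^{N-1}$), $u\preceq t$ if $u_j\le t_j$ for all $j$, and $[u,t]=\prod_j[u_j,t_j]$. Put $I=[\frac12,3]^N$; two points of $I$ differ by at most $\frac52$ in each coordinate. The letters $c,C$ denote positive finite constants that depend only on $N$ and may change from line to line; numbered constants keep their value. ``Small'' and ``large'' refer to thresholds depending only on $N$, unless we say otherwise.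

\subsection{White noise}

Since $|[0,s]\cap[0,t]|=\prod_j\min(s_j,t_j)$, the map $1_{[0,t]}\mapsto W_i(t)$ preserves inner products. The indicators $1_{[0,t]}$ span a dense subspace of $L^2(\mathbb R_+^N)$, so the map extends to an isometry of $L^2(\mathbb R^N_+)$ onto a Gaussian space. Let $\mathsf w_i(B)$ be the image of $1_B$ for Borel $B$ with $|B|<\infty$, and $\mathsf w=(\mathsf w_1,\dots,\mathsf w_d)$. Then $W(t)=\mathsf w([0,t])$, and
\begin{equation}\label{eq:iso}
\operatorname{Var}\Big(W_1(s)-\sum_ia_iW_1(p_i)\Big)=\int_{\mathbb R_+^N}\Big(1_{[0,s]}-\sum_ia_i1_{[0,p_i]}\Big)^2dx .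
\end{equation}
For Borel $A\subset\mathbb R_+^N$ let $\mathcal F_A$ be the $\sigma$-field generated by the null sets and by the variables $\mathsf w(B)$, $B\subset A$ Borel, $|B|<\infty$. Put $\mathcal F_t=\mathcal F_{[0,t]}$. We use the following facts.
\begin{itemize}
\item[(W1)] \emph{Independence.} If $A_1,A_2,\dots$ are disjoint, then $\mathcal F_{A_1},\mathcal F_{A_2},\dots$ are independent, because uncorrelated jointly Gaussian families are independent. If $u\preceq s$, then $W(s)-W(u)=\mathsf w([0,s]\setminus[0,u])$. In particular the increments $W(s)-W(t)$, $s\succeq t$, are jointly independent of $\mathcal F_t$, while $W(u)$ is $\mathcal F_t$-measurable for $u\preceq t$.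
\item[(W2)] \emph{Increments.} For $s,t\in[0,3]^N$ each component of $W(s)-W(t)$ has variance $|[0,s]\triangle[0,t]|\le3^{N-1}|s-t|$; to see this, change one coordinate at a time.
\item[(W3)] \emph{H\"older continuity.} By (W2), $E|W(s)-W(t)|^{2q}\le C_q|s-t|^q$ on $I$. Kolmogorov's criterion gives H\"older continuity of every order below $(q-N)/(2q)$, so with $q>3N$ the paths are almost surely H\"older continuous of order $\frac13$ on $I$.
\item[(W4)] \emph{Scaling.} For $\lambda\in(0,\infty)^N$, $W^\lambda(x)=\pi(\lambda)^{-1/2}W(\lambda\circ x)$ is a Brownian sheet, since $\prod_j\min(\lambda_jx_j,\lambda_jy_j)=\pi(\lambda)\prod_j\min(x_j,y_j)$.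
\end{itemize}

\subsection{Hausdorff measures}

The factor $\log\frac1r\,\log\log\log\frac1r$ is positive, decreasing and slowly varying on $(0,\delta)$. Hence
\begin{equation}\label{eq:phiscale}
\varphi(\sigma r)\le\sigma^{2N}\varphi(r)\quad(\sigma\ge1,\ \sigma r<\delta),\qquad\lim_{r\to0}\frac{\varphi(\sigma r)}{\varphi(r)}=\sigma^{2N}\quad(\sigma>0);
\end{equation}
in particular $\varphi$ is a Hausdorff measure function, with $K=2^{2N}$.
\begin{itemize}
\item[(H1)] $\mathcal H^\varphi$ is a metric outer measure. It is countably subadditive on all sets and countably additive on Borel sets, and in a normed space it is invariant under translations.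
\item[(H2)] If $\psi_1\le\epsilon\psi_2$ near $0$, then $\mathcal H^{\psi_1}\le\epsilon\mathcal H^{\psi_2}$. In particular, a subset of $\mathbb R^d$ with finite $\mathcal H^\varphi$-measure is Lebesgue null, because $r^d/\varphi(r)\to0$ and the measure built from $r^d$ is a multiple of Lebesgue measure.
\item[(H3)] If $\Phi$ is a $\sigma$-Lipschitz map between metric spaces, then $\mathcal H^\varphi(\Phi(E))\le\sigma^{2N}\mathcal H^\varphi(E)$. Indeed, if $(E_i)$ covers $E$, then $(\Phi(E_i))$ covers $\Phi(E)$, and $\varphi(\sigma\operatorname{diam}E_i)\le(1+o(1))\sigma^{2N}\varphi(\operatorname{diam}E_i)$ uniformly as the diameters tend to $0$, by \eqref{eq:phiscale}. Applied to a dilation and its inverse, this gives $\mathcal H^\varphi(\sigma E)=\sigma^{2N}\mathcal H^\varphi(E)$.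
\end{itemize}

\subsection{Gaussian vectors in small balls}

For $r>0$ let
\[
\chi_r(x)=\min\big(1,(r^2/x)^N\big)\quad(x>0),\qquad\chi_r(0)=1 .
\]
This function is nonincreasing, and $\chi_r(x/\lambda)=\chi_{\sqrt\lambda r}(x)\le\lambda^N\chi_r(x)$ for $\lambda\ge1$; so constant factors in $r$ or in $x$ change $\chi_r(x)$ by at most a constant factor. Since $d=2N$, we have $\chi_r(\sigma^2)=\min(1,r/\sigma)^d$, which is the order of the probability that a Gaussian vector of variance $\sigma^2$ falls into a nearby ball of radius $r$.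

\begin{lemma}\label{lem:gauss}
Let $X$ be a centered Gaussian vector in $\mathbb R^d$ with covariance $\sigma^2I_d$, $\sigma\ge0$.
\begin{itemize}
\item[(a)] For every $x\in\mathbb R^d$, $P(|x+X|_\infty\le r)\le\chi_r(\sigma^2)$.
\item[(b)] If $|x|\le r$, then $P(|x+X|\le r)\ge c\,\chi_r(\sigma^2)$.
\end{itemize}
\end{lemma}

\begin{proof}
Both claims are trivial for $\sigma=0$; let $\sigma>0$. (a) Each component has density at most $(\sigma\sqrt{2\pi})^{-1}$ and so gives mass at most $\min(1,r/\sigma)$ to an interval of length $2r$; the $d$ components are independent. (b) The density of $X$ is at least $c\sigma^{-d}$ on $B(0,2\sigma)$. If $\sigma\ge r$, then $B(-x,r)\subset B(0,2r)\subset B(0,2\sigma)$, and the probability is at least $c(r/\sigma)^d$. If $\sigma<r$, let $z$ be the point on the segment from $0$ to $-x$ at distance $\min(|x|,\sigma/2)$ from $0$. Then $|z+x|\le r-\sigma/2$, so $B(z,\sigma/2)\subset B(-x,r)\cap B(0,\sigma)$, and the probability is at least $c\sigma^{-d}|B_{\sigma/2}|=c$.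
\end{proof}

The set $\{v\in\mathbb R^N_+:|v|\le\rho\}$ has volume $\rho^N/N!$, so $\int_{\mathbb R^N_+}F(|v|)\,dv=\frac1{(N-1)!}\int_0^\infty F(\rho)\rho^{N-1}d\rho$. For $T\ge r^2$ this gives
\[
\int_{v\in\mathbb R_+^N,\ |v|\le T}\chi_r(|v|)\,dv=\frac{r^{d}}{(N-1)!}\Big(\frac1N+\log\frac T{r^2}\Big).
\]
The logarithm is the mark of the critical dimension. Summing over the $2^N$ orthants, and noting that $[0,T]^N$ contains $\{v\in\mathbb R_+^N:|v|\le T\}$, we obtain for small $r$
\begin{equation}\label{eq:int}
\int_{|v|\le3N}\chi_r(|v|)\,dv\le Cr^d\log\tfrac1r,\qquad\int_{[0,T]^N}\chi_r(|v|)\,dv\ge c\,r^d\log\frac T{r^2}\quad(T\ge r^2).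
\end{equation}

\section{Conditional variances}\label{sec:var}

For times $s,p_0,\dots,p_m$ let
\[
\sigma^2(s\,|\,p_0,\dots,p_m)=\inf_{a\in\mathbb R^{m+1}}\operatorname{Var}\Big(W_1(s)-\sum_ia_iW_1(p_i)\Big).
\]
Projecting each component $W_l(s)$ onto the span of $W_l(p_0),\dots,W_l(p_m)$, we can write $W(s)=\xi+\zeta$, where $\xi$ is a function of $W(p_0),\dots,W(p_m)$, and $\zeta$ is independent of these vectors and centered Gaussian with covariance $\sigma^2(s\,|\,p_0,\dots,p_m)I_d$. We write $p_{ij}$ for the $j$-th coordinate of $p_i$.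

One would like to have $\sigma^2(s\,|\,p_0,\dots,p_m)\ge c\min_i|s-p_i|$ on $I$. This is false. For $N=2$ and small $\alpha>0$ take
\begin{equation}\label{eq:rect}
p_0=(1,1),\quad p_1=(1+\alpha,1),\quad p_2=(1,1+\alpha),\quad s=(1+\alpha,1+\alpha).
\end{equation}
Then $W(s)-W(p_1)-W(p_2)+W(p_0)$ is the noise of a square of side $\alpha$, so $\sigma^2\le\alpha^2$, while $\min_i|s-p_i|=\alpha$. What is true in general is a lower bound by the distance from $s$ to the \emph{grid}
\[
\Gamma=\Gamma(p_0,\dots,p_m)=\prod_{j=1}^N\{p_{0j},\dots,p_{mj}\},\qquad\#\Gamma\le(m+1)^N .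
\]

\subsection{Reduction to one-dimensional step functions}

Let $\beta>0$ be smaller than all coordinates of $s,p_0,\dots,p_m$. The strips $\Sigma_j=\{x\in\mathbb R^N_+:x_j>\beta,\ x_i\le\beta\ (i\ne j)\}$ along the coordinate axes are disjoint, and on $\Sigma_j$ the function $1_{[0,s]}-\sum_ia_i1_{[0,p_i]}$ equals $f_j(x_j)$, where
\[
f_j(y)=1\{y\le s_j\}-\sum_ia_i1\{y\le p_{ij}\}.
\]
The step function $f_j$ jumps by $-1$ at $s_j$ and by $a_i$ at $p_{ij}$. By \eqref{eq:iso},
\begin{equation}\label{eq:strip}
\operatorname{Var}\Big(W_1(s)-\sum_ia_iW_1(p_i)\Big)\ge\beta^{N-1}\sum_{j=1}^N\int_\beta^\infty f_j(y)^2\,dy .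
\end{equation}
For points of $I$ we take $\beta=\frac14$; this is where it matters that $I$ stays away from the coordinate faces, on which $W$ vanishes. To bound the integrals from below, let $f$ be a step function on a window $(y_0-\rho',y_0+\rho')$ whose jumps lie in $[y_0-\rho,y_0+\rho]$, $0\le\rho<\rho'$, and add up to $J$. Then $f$ equals some $x$ on the left margin and $x+J$ on the right margin, both of length $\rho'-\rho$, and $x^2+(x+J)^2\ge J^2/2$. Hence
\begin{equation}\label{eq:step}
\int_{y_0-\rho'}^{y_0+\rho'}f^2\,dy\ge\tfrac12(\rho'-\rho)J^2 .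
\end{equation}

\begin{lemma}\label{lem:grid}
For $s,p_0,\dots,p_m\in I$,
\[
\sigma^2(s\,|\,p_0,\dots,p_m)\ge c\,\Delta,\qquad\Delta=\min_{g\in\Gamma}|s-g|=\sum_j\min_i|s_j-p_{ij}| .
\]
In particular $\sigma^2(s\,|\,p)\ge c|s-p|$.
\end{lemma}

\begin{proof}
Let $\delta_j=\min(\frac14,\min_i|s_j-p_{ij}|)$, so that $\delta_j\ge\frac1{10}\min_i|s_j-p_{ij}|$. If $\delta_j>0$, the window $(s_j-\delta_j,s_j+\delta_j)$ lies in $(\frac14,\infty)$, and the only jump of $f_j$ in it is the jump $-1$ at the center. By \eqref{eq:step} with $\rho=0$, $\int_{1/4}^\infty f_j^2\ge\delta_j/2$. Insert this in \eqref{eq:strip}.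
\end{proof}

Lemma~\ref{lem:grid} treats all grid points alike and gives nothing at a grid point. Example \eqref{eq:rect} shows that little can be gained when the points share coordinates: there $f_1=f_2=0$ for $a=(-1,1,1)$. We now show that much can be gained when they do not. For $g\in\Gamma$ let
\[
D(g)=\min_i|g-p_i| ,
\]
and call $g$ a \emph{corner} if $D(g)>0$.

\subsection{Two points in the plane}\label{sec:two}

Let $N=2$, $m=1$, and consider the grid point $g=(p_{01},p_{12})$. Its distances to $p_1$ and $p_0$ are $|p_{01}-p_{11}|$ and $|p_{02}-p_{12}|$, so the two points differ by at least $D=D(g)$ in both coordinates. Let $D>0$, $R=D/20$, and $|s-g|\le R$. Look at windows of half-width $2R\le\frac14$ around the two coordinates of the \emph{same} point $p_0$.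
\begin{itemize}
\item Around $p_{01}$, the function $f_1$ sees the jump $a_0$ at $p_{01}$ and the jump $-1$ at $s_1$, since $|s_1-p_{01}|\le R$. It does not see $p_{11}$, which is at distance at least $D$. The total jump is $a_0-1$.
\item Around $p_{02}$, the function $f_2$ sees only the jump $a_0$: both $p_{12}$ and $s_2$ are at distance at least $D-R>2R$.
\end{itemize}
By \eqref{eq:strip} and \eqref{eq:step}, the variance is at least $\frac14\cdot\frac R2\big((a_0-1)^2+a_0^2\big)\ge\frac R{16}$. The coefficient $a_0$ would have to be $1$ to cancel the jump of $s$ in the first coordinate, and $0$ to leave no jump in the second; it cannot be both.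

Together with Lemma~\ref{lem:grid} this gives $\sigma^2(s\,|\,p_0,p_1)\ge cD$ whenever $g$ is a nearest grid point to $s$. The effect on the integral $\int\chi_r(\sigma^2)\,ds$ is decisive. The region $|s-g|<D$ has area $2D^2$ and contributes at most $Cr^4D^{-2}\cdot D^2=Cr^4$, whereas the neighborhood of an actual point $p_i$ contributes $Cr^4\log\frac1r$ by \eqref{eq:int}. In the critical dimension the corners lose the logarithm.

\subsection{Generic configurations}

With more points, the windows around the coordinates of a point $p_b$ may contain coordinates of other points. The argument survives if the \emph{same} set $A$ of points is seen in both windows, for then $\sum_{i\in A}a_i$ plays the role of $a_0$. Two ingredients achieve this. A pigeonhole argument finds a scale $R$ such that every point is either within $R$ of $p_b$ or much farther away. A genericity condition, which excludes \eqref{eq:rect}, makes the far points far in every coordinate.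

For $0<\eta<1$ call $(p_0,\dots,p_m)$ \emph{$\eta$-generic} if
\[
|p_{ij}-p_{i'j}|\ge\eta\,|p_i-p_{i'}|\qquad\text{for all }i,i',j .
\]

\begin{lemma}\label{lem:corner}
Let $(p_0,\dots,p_m)\in I^{m+1}$ be $\eta$-generic, let $s\in I$, let $g\in\Gamma$ be a grid point nearest to $s$, and put $\Delta=|s-g|$, $D=D(g)$. Then
\[
\sigma^2(s\,|\,p_0,\dots,p_m)\ge c\max(\Delta,\gamma D),\qquad\gamma=\frac\eta{10N}\Big(\frac\eta2\Big)^{m+1}.
\]
\end{lemma}

\begin{proof}
If $\Delta\ge\gamma D$, this is Lemma~\ref{lem:grid}. So let $\Delta<\gamma D$; in particular $D>0$.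

\emph{Two points and two coordinates.} Choose an index $k$ with $g_1=p_{k1}$. Since $|g-p_k|\ge D$, there is a coordinate $j$ with $|g_j-p_{kj}|\ge D/N$, and $j\ne1$. Choose an index $b$ with $g_j=p_{bj}$. Then $|p_b-p_k|\ge D/N$, and genericity gives $|p_{b1}-p_{k1}|\ge\eta D/N$.

\emph{The scale.} Put $R_q=R_0(\eta/2)^q$ with $R_0=\eta D/(10N)$. Then $R_{m+1}=\gamma D$, and $R_0<\frac14$ because $D\le\frac52N$. The $m+1$ annuli $\{y:R_q<|y-p_b|\le R_{q-1}\}$, $1\le q\le m+1$, are disjoint and do not contain $p_b$, so one of them contains none of the $m$ other points. Let $R=R_q$ for this $q$; then $\gamma D\le R\le\frac12R_0$. Let $A=\{i:|p_i-p_b|\le R\}$ and $a_A=\sum_{i\in A}a_i$. For $i\in A$, every coordinate of $p_i$ is within $R$ of that of $p_b$. For $i\notin A$ we have $|p_i-p_b|>R_{q-1}=2R/\eta$, so by genericity every coordinate of $p_i$ differs from that of $p_b$ by more than $2R$.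

\emph{The two windows.} The windows of half-width $2R<\frac14$ around $p_{bj}$ and $p_{b1}$ lie in $(\frac14,\infty)$. In coordinate $j$ we have $|s_j-p_{bj}|=|s_j-g_j|\le\Delta\le R$, so the jumps of $f_j$ in its window lie within $R$ of the center and add up to $a_A-1$. In coordinate $1$ we have $|s_1-p_{k1}|\le\Delta\le R$, hence $|s_1-p_{b1}|\ge\eta D/N-R=10R_0-R>2R$. So $s_1$ is outside the window, and the jumps of $f_1$ in it lie within $R$ of the center and add up to $a_A$. Since $j\ne1$, \eqref{eq:strip} and \eqref{eq:step} give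
\[
\operatorname{Var}\Big(W_1(s)-\sum_ia_iW_1(p_i)\Big)\ge4^{-(N-1)}\,\frac R2\big((a_A-1)^2+a_A^2\big)\ge4^{-N}R\ge4^{-N}\gamma D .\qedhere
\]
\end{proof}

The factor $\gamma$ is exponentially small in the number of points, but it will enter only through $\log\frac1\gamma$.

\section{Moments of sojourn times}\label{sec:mom}

Throughout this section $L=\log\frac1r$. Condition on $W(p_0),\dots,W(p_{n-1})$ and apply Lemma~\ref{lem:gauss}(a) to the decomposition $W(p_n)=\xi+\zeta$; then remove $p_{n-1}$ in the same way, and so on. This gives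
\begin{equation}\label{eq:chain}
P\big(|W(p_i)-W(p_0)|_\infty\le r,\ 1\le i\le n\big)\le\prod_{i=1}^n\chi_r\big(\sigma^2(p_i\,|\,p_0,\dots,p_{i-1})\big),
\end{equation}
and the same bound holds for the smaller event with Euclidean norms. By Lemma~\ref{lem:grid}, $\chi_r(\sigma^2(s\,|\,p_0,\dots,p_{i-1}))\le C\sum_{g\in\Gamma}\chi_r(|s-g|)$, and \eqref{eq:int} gives, for arbitrary $p_0,\dots,p_{i-1}\in I$,
\begin{equation}\label{eq:crude}
\int_I\chi_r\big(\sigma^2(s\,|\,p_0,\dots,p_{i-1})\big)\,ds\le Ci^Nr^dL .
\end{equation}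
Integrating \eqref{eq:chain} with \eqref{eq:crude} alone yields the bound $(n!)^N(Cr^dL)^n$. For $N=1$ this would be all we need. For $N\ge2$ it is too weak: in the proof of Proposition~\ref{prop:lower} it would replace the level $n$ by $n^N$, and so $\log\log\log\frac1r$ by its $N$-th power. The next proposition removes the loss for moments of moderate order; we shall need only $n$ of order $\log\log L$.

\begin{proposition}\label{prop:mom}
There are constants $C_1$ and $r_0$ such that for $r<r_0$ and integers $1\le n\le\sqrt{\log L}$,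
\[
\int_{I^{n+1}}P\big(|W(p_i)-W(p_0)|\le r,\ 1\le i\le n\big)\,dp_0\cdots dp_n\le n!\,(C_1r^dL)^n .
\]
\end{proposition}

\begin{proof}
We split $I^{n+1}$ into $\eta$-generic and non-generic configurations. In the first part the corners will cost $n^{N+1}\log\frac1\eta$ per step, which has to be compared with $L$; the second part will be bounded by the crude bound times $\eta$, so we need $\eta\,(n!)^N$ to be bounded. The choice $\eta=1/L$ meets both requirements.

\emph{Generic configurations.} If $(p_0,\dots,p_n)$ is $\eta$-generic, so is $(p_0,\dots,p_{i-1})$ for each $i\le n$. We claim that for every $\eta$-generic $(p_0,\dots,p_{i-1})$, $1\le i\le n$,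
\begin{equation}\label{eq:genstep}
\int_I\chi_r\big(\sigma^2(s\,|\,p_0,\dots,p_{i-1})\big)\,ds\le Ci\,r^dL .
\end{equation}
Let $s\in I$, let $g$ be a nearest grid point, $\Delta=|s-g|$, and $D=D(g)=|g-p_l|$. If $\Delta\ge D$, then $|s-p_l|\le\Delta+D\le2\Delta$, and Lemma~\ref{lem:grid} gives $\sigma^2\ge c|s-p_l|$. If $\Delta<D$, then $g$ is a corner and we use Lemma~\ref{lem:corner} with $m=i-1$. Altogether,
\[
\chi_r(\sigma^2)\le C\sum_{l<i}\chi_r(|s-p_l|)+C\sum_{g\text{ corner}}1\{|s-g|<D(g)\}\;\frac{r^d}{\max(|s-g|,\gamma D(g))^{N}} .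
\]
The first sum integrates to at most $Ci\,r^dL$ by \eqref{eq:int}. For one corner,
\[
\int_{|v|<D}\frac{dv}{\max(|v|,\gamma D)^N}=C\Big(\int_0^{\gamma D}\frac{\rho^{N-1}d\rho}{(\gamma D)^N}+\int_{\gamma D}^D\frac{d\rho}\rho\Big)\le C\Big(1+\log\frac1\gamma\Big),
\]
and $\log\frac1\gamma=\log(10NL)+i\log(2L)\le Cn\log L$. There are at most $n^N$ corners, so the second sum integrates to at most $Cn^{N+1}(\log L)r^d\le C(\log L)^{(N+3)/2}r^d\le Cr^dL$. This proves \eqref{eq:genstep}. Now integrate \eqref{eq:chain} over $p_n$, then $p_{n-1}$, down to $p_1$, keeping at the stage of $p_i$ only the constraint that $(p_0,\dots,p_{i-1})$ is generic. The last integration, over $p_0$, gives $|I|\le C^n$. The generic part is at most $n!\,(Cr^dL)^n$.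

\emph{Non-generic configurations.} Here $|p_{aj}-p_{bj}|<\eta|p_a-p_b|$ for some $a\ne b$ and some $j$. Fix $(a,b,j)$. To see the gain $\eta$ we put the pair first: let $q_0=p_a$, $q_1=p_b$, and let $q_2,\dots,q_n$ be the remaining points. The event implies $|W(q_i)-W(q_0)|\le2r$ for all $i$, so \eqref{eq:chain} applies to $(q_i)$ with $2r$ in place of $r$, and $\chi_{2r}\le C\chi_r$. Integrating over $q_n,\dots,q_2$ by \eqref{eq:crude} gives at most $\prod_{i=2}^nCi^Nr^dL$. By Lemma~\ref{lem:grid} the integral over $q_1$ is at most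
\[
C\int_{|v|\le3N}1_V(v)\,\chi_r(|v|)\,dv,\qquad V=\{v:|v_j|<\eta|v|\}.
\]
The set $V$ is a cone, and $V\cap\{|v|\le\rho\}$ lies in a box of volume $2\eta\rho\,(2\rho)^{N-1}$. So $V$ occupies a fixed fraction, at most $C\eta$, of every $\ell^1$-ball centered at $0$, and the integral of a function of $|v|$ over $V$ is that fraction of the full integral. By \eqref{eq:int} the $q_1$-integral is at most $C\eta\,r^dL$. There are at most $N(n+1)^2$ triples $(a,b,j)$, so the non-generic part is at most
\[
N(n+1)^2(n!)^NL^{-1}(Cr^dL)^n .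
\]
Finally, $n\le\sqrt{\log L}$ gives $(n+1)^2(n!)^N\le4e^{(N+2)n\log(n+1)}\le CL$, since $\sqrt{x}\,\log(\sqrt x+1)=o(x)$. So the non-generic part is at most $(Cr^dL)^n$.
\end{proof}

Because of the relabeling, the proposition holds only after integration over the base point $p_0$. This suffices for the lower bound, and scaling will repair it in Lemma~\ref{lem:tail}.

\section{The lower bound for the range}\label{sec:lower}

\begin{proposition}\label{prop:lower}
There is $c>0$ such that almost surely $\mathcal H^\varphi(W(A))\ge c|A|$ for all Borel sets $A\subset[1,2]^N$.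
\end{proposition}

Let $\mu(E)=|\{t\in[1,2]^N:W(t)\in E\}|$, a random probability measure with $\int F\,d\mu=\int_{[1,2]^N}F(W(t))\,dt$. We must bound $\mu(B(W(t),r))$ for \emph{all} small $r$. With $R_k=e^{-2^k}$, the interval $[R_{k+1},R_k]$ contains about $2^k$ dyadic scales. A union bound over them would need failure probabilities $2^{-k}$; with an exponential tail these are reached only at the level $k\approx\log\log\frac1r$, not at $\log k$. Instead we control all radii $r\ge R_{k+1}$ at once through the smoothed density of $\mu$ at the single scale $R_{k+1}$. The tool is the Hardy--Littlewood maximal theorem: for $Mf(x)=\sup_{\rho>0}|B_\rho|^{-1}\int_{B(x,\rho)}|f|$ on $\mathbb R^d$ and $1<p<\infty$,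
\[
\|Mf\|_p\le2\Big(\frac{5^dp}{p-1}\Big)^{1/p}\|f\|_p ,
\]
so $\|Mf\|_p\le C\|f\|_p$ with a constant that is uniform in $p\ge2$.

\begin{proof}
Fix a large $k$ and put
\[
\varepsilon=R_{k+1},\qquad f(x)=\frac{\mu(B(x,\varepsilon))}{|B_\varepsilon|},\qquad S_k(x)=\sup_{\varepsilon\le r\le1}\frac{\mu(B(x,r))}{r^d}.
\]
The quantity $\mu(B(x,r))$ is jointly measurable in $(x,\omega)$ by Fubini's theorem and right-continuous in $r$, so the supremum may be taken over rational $r$, and $S_k$ is jointly measurable.

\emph{Step 1: $\int S_k^n\,d\mu\le C^n\int f^{n+1}dx$ for $n\ge1$.} If $z\in B(x',\rho)$, then $B(z,\varepsilon)\subset B(x',\rho+\varepsilon)$. Hence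
\[
\int_{B(x',\rho+\varepsilon)}f\,dy=\int\frac{|B(z,\varepsilon)\cap B(x',\rho+\varepsilon)|}{|B_\varepsilon|}\,\mu(dz)\ge\mu(B(x',\rho)).
\]
For $r\ge\varepsilon$ and $|x'-x|\le\varepsilon$ it follows that
\[
\mu(B(x,r))\le\mu(B(x',r+\varepsilon))\le\int_{B(x',r+2\varepsilon)}f\,dy\le|B_{3r}|\,Mf(x').
\]
So $S_k(x)\le C\,Mf(x')$ for all $x'\in B(x,\varepsilon)$, and $S_k(x)^n\le C^n|B_\varepsilon|^{-1}\int_{B(x,\varepsilon)}(Mf)^n\,dx'$. Integrate against $\mu(dx)$, exchange the integrals, and use H\"older's inequality with exponents $\frac{n+1}n$ and $n+1$ and the maximal theorem with $p=n+1$: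
\[
\int S_k^n\,d\mu\le C^n\int(Mf)^nf\,dx'\le C^n\|Mf\|_{n+1}^n\|f\|_{n+1}\le C^n\int f^{n+1}dx .
\]

\emph{Step 2: moments.} Write $f(x)^{n+1}$ as $|B_\varepsilon|^{-(n+1)}$ times the volume of the set of $(p_0,\dots,p_n)\in([1,2]^N)^{n+1}$ with $|W(p_i)-x|\le\varepsilon$ for all $i$. For fixed $p$, the set of such $x$ lies in $B(W(p_0),\varepsilon)$ and is empty unless $|W(p_i)-W(p_0)|\le2\varepsilon$ for all $i$. Thus
\[
\int f^{n+1}dx\le|B_\varepsilon|^{-n}\int_{([1,2]^N)^{n+1}}1\{|W(p_i)-W(p_0)|\le2\varepsilon,\ 1\le i\le n\}\,dp .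
\]
Let $n=\lceil\log k\rceil$. For $r=2\varepsilon$ we have $L=2^{k+1}-\log2$, so $n\le\sqrt{\log L}$ for large $k$, and Proposition~\ref{prop:mom} gives $E\int S_k^n\,d\mu\le n!\,(C2^{k+1})^n$. By Markov's inequality and $n!\le n^n$,
\[
E\,\mu\{S_k>\lambda n2^{k+1}\}\le(C/\lambda)^n\le e^{-2n}\le k^{-2}
\]
for the constant $\lambda=Ce^2$.

\emph{Step 3: the size of balls.} Let $G_m$ be the Borel set of $t\in[1,2]^N$ with $S_k(W(t))\le\lambda\lceil\log k\rceil2^{k+1}$ for all $k\ge m$. By Step 2 and the Borel--Cantelli lemma on $[1,2]^N\times\Omega$, almost surely the increasing union $\bigcup_mG_m$ has full measure in $[1,2]^N$. For $r\in[R_{k+1},R_k]$ we have $\log\frac1r\ge2^k$ and $\log\log\log\frac1r\ge\log(k\log2)\ge\frac12\lceil\log k\rceil$ for large $k$. Hence, for large $m$,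
\[
\mu(B(W(t),r))\le4\lambda\,\varphi(r)\qquad(t\in G_m,\ 0\le r\le R_m),
\]
where the case $r=0$ follows by letting $r\downarrow0$.

\emph{Step 4: mass distribution.} Fix $\omega$ in this event and a Borel set $A\subset[1,2]^N$. Let $(U_i)$ cover $W(A)$ with diameters $\delta_i<R_m$. For each $U_i$ that meets $W(A\cap G_m)$ choose $t_i\in A\cap G_m$ with $W(t_i)\in U_i$; then $U_i\subset B(W(t_i),\delta_i)$. These balls cover $W(A\cap G_m)$, so
\[
|A\cap G_m|\le\sum_i\mu(B(W(t_i),\delta_i))\le4\lambda\sum_i\varphi(\delta_i).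
\]
Thus $|A\cap G_m|\le4\lambda\,\mathcal H^\varphi(W(A))$, and $m\to\infty$ gives $|A|\le4\lambda\,\mathcal H^\varphi(W(A))$.
\end{proof}

\section{The upper bound for the graph}\label{sec:upper}

For $\Lambda\ge1$ let $\|(s,x)\|_\Lambda=\max(\Lambda|s|_\infty,|x|)$ on $\mathbb R^{N+d}$, and let $\mathcal H^{\varphi,\Lambda}$ be the Hausdorff measure for this norm.

\begin{proposition}\label{prop:upper}
There is a constant $C_0$, depending on $N$ but not on $\Lambda$, such that almost surely $\mathcal H^{\varphi,\Lambda}(\mathrm{Gr}\,W(A))\le C_0|A|$ for all integers $\Lambda\ge1$ and all Borel sets $A\subset[1,2]^N$.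
\end{proposition}

The parameter $\Lambda$ is needed in Section~\ref{sec:main}, where the scaling (W4) stretches time and space by different and unbounded factors.

The plan is as follows. Take radii $\rho_k=e^{-4^k}$ and a large $K$, and cut time into tiny cubes $Q$ with lower corners $t_Q$. Call $t_Q$ good if at some scale $k\in[K/2,K]$ the sheet spends a time of order $\varphi(\rho_k)$ within distance $\rho_k$ of $W(t_Q)$. The graph over good cubes is covered by balls that pay for themselves through this sojourn time. A corner is bad with probability at most $Ce^{-cK^{3/4}}$, and the graph over bad cubes is covered at the finest scale $r=\rho_{K+1}$. Two points need care. First, $\varphi(r)$ contains the factor $\log\frac1r=4^{K+1}$, which $e^{-cK^{3/4}}$ cannot absorb; so the expected number of covering sets must be known with the factor $1/\log\frac1r$. Second, we want to multiply the probability of being bad by this expected number. We therefore measure sojourns only in the past $u\preceq t_Q$, while the covering number depends only on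 increments into the future $s\succeq t_Q$; by (W1) the two are independent.

The time window attached to the radius $\rho$ is $\rho^{3/2}$. It exceeds $\rho^2$ by a power of $\rho$, so by \eqref{eq:int} it retains a fixed fraction of the logarithm, and it is smaller than $\rho/\Lambda$ for small $\rho$, whatever $\Lambda$ is.

\subsection{Long sojourns in the past}

For $t\in\mathbb R_+^N$ and $\tau,\rho>0$ let
\[
\Theta(t;\tau,\rho)=\big|\{u\in\mathbb R_+^N:\ t-\tau\mathbf 1\preceq u\preceq t,\ |W(u)-W(t)|\le\rho\}\big| .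
\]
It is $\mathcal F_t$-measurable and nondecreasing in $\tau$ and $\rho$. The next lemma says that its tail is at least exponential. The proof uses the Paley--Zygmund inequality: if $Y\ge0$ and $0<EY^2<\infty$, then $P(Y\ge\frac12EY)\ge\frac14(EY)^2/EY^2$.

\begin{lemma}\label{lem:tail}
There are $c_2,C_2,\rho_0>0$ such that for $t\in[\frac12,2]^N$, $\rho<\rho_0$, $L=\log\frac1\rho$ and integers $1\le n\le\frac12\sqrt{\log L}$,
\[
P\big(\Theta(t;\rho^{3/2},\rho)\ge c_2\,n\,\rho^dL\big)\ge e^{-C_2n}.
\]
\end{lemma}

\begin{proof}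
\emph{Step 1: a lower bound for the $n$-th moment.} Let $t\in[1,2]^N$, $\tau=\rho^{3/2}$, $\Theta=\Theta(t;\tau,\rho)$. Then $E\Theta^n$ is the integral over $(u_1,\dots,u_n)\in[t-\tau\mathbf 1,t]^n$ of $P(|W(u_i)-W(t)|\le\rho\ \forall i)$. For a lower bound we keep only the ordered configurations, along which $W$ has independent increments. Let $u_0=t$ and $u_i=u_{i-1}-v_i$ with $v_i\in[0,\tau/n]^N$; then $t-\tau\mathbf 1\preceq u_n\preceq\dots\preceq u_1\preceq t$. The increments $W(u_i)-W(u_{i-1})$ are noises of disjoint sets, hence independent, with component variances at most $C|v_i|$ by (W2). Conditioning successively and applying Lemma~\ref{lem:gauss}(b) with $x=W(u_{i-1})-W(t)$,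
\[
P\big(|W(u_i)-W(t)|\le\rho,\ 1\le i\le n\big)\ge\prod_{i=1}^nc\,\chi_\rho(|v_i|).
\]
The map $(v_i)\mapsto(u_i)$ preserves volume. The probability is symmetric in $u_1,\dots,u_n$, and the $n!$ relabelings of the set of chains overlap only where two of the $u_i$ coincide, which is a null set. With \eqref{eq:int},
\[
E\Theta^n\ge n!\Big(c\int_{[0,\tau/n]^N}\chi_\rho(|v|)\,dv\Big)^n\ge n!\Big(c\rho^d\log\frac\tau{n\rho^2}\Big)^n\ge n!\,(c_1\rho^dL)^n ,
\]
because $\log\frac\tau{n\rho^2}=\frac12L-\log n\ge\frac14L$ for small $\rho$.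

\emph{Step 2: one good base point.} Since $[t-\tau\mathbf 1,t]\subset I$ and $2n\le\sqrt{\log L}$, Proposition~\ref{prop:mom} gives
\[
\int_{[1,2]^N}E\,\Theta(t;\tau,\rho)^{2n}\,dt\le(2n)!\,(C_1\rho^dL)^{2n}.
\]
Apply the Paley--Zygmund inequality to $Y=\Theta^n$ on the probability space $[1,2]^N\times\Omega$, and use $(2n)!\le4^n(n!)^2$:
\[
(dt\otimes P)\Big(\Theta^n\ge\tfrac12n!\,(c_1\rho^dL)^n\Big)\ge\frac14\,\frac{(n!)^2}{(2n)!}\Big(\frac{c_1}{C_1}\Big)^{2n}\ge e^{-C_2n}
\]
for a suitable $C_2$. As $n!\ge(n/e)^n$, we have $(\frac12n!)^{1/n}\ge n/(2e)$. The left side is an average over $t$, so there is a point $t'\in[1,2]^N$, depending on $\rho$ and $n$, with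
\begin{equation}\label{eq:onepoint}
P\Big(\Theta(t';\rho^{3/2},\rho)\ge\frac{c_1}{2e}\,n\rho^dL\Big)\ge e^{-C_2n}.
\end{equation}

\emph{Step 3: all base points.} Let $t\in[\frac12,2]^N$, so $2^{-N}\le\pi(t)\le2^N$. The substitution $u=t\circ x$ gives
\[
\Theta(t;\tau,\rho)=\pi(t)\,\big|\{x\in\mathbb R^N_+:\ 1-\tau/t_j\le x_j\le1\ \forall j,\ |W^t(x)-W^t(\mathbf 1)|\le\rho\,\pi(t)^{-1/2}\}\big| .
\]
Here $\tau/t_j\in[\frac\tau2,2\tau]$, and $W^t$ is a Brownian sheet by (W4). So for all $\tau,\rho,y>0$,
\[
P\big(\Theta(\mathbf 1;\tfrac\tau2,2^{-N/2}\rho)\ge2^Ny\big)\le P\big(\Theta(t;\tau,\rho)\ge y\big)\le P\big(\Theta(\mathbf 1;2\tau,2^{N/2}\rho)\ge2^{-N}y\big).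
\]
Use the left inequality at $t$, and the right one at a second point $t'\in[\frac12,2]^N$ with $(\frac\tau4,2^{-N}\rho,4^Ny)$ in place of $(\tau,\rho,y)$:
\[
P\big(\Theta(t;\tau,\rho)\ge y\big)\ge P\big(\Theta(t';\tfrac\tau4,2^{-N}\rho)\ge4^Ny\big).
\]
Let $\tau=\rho^{3/2}$ and $\rho'=2^{-N}\rho$. Then $\tau/4=2^{3N/2-2}\rho'^{\,3/2}\ge\rho'^{\,3/2}$, since $N\ge2$. Put $L'=\log\frac1{\rho'}\ge L$, so that $n\le\frac12\sqrt{\log L'}$, and take for $t'$ the point of \eqref{eq:onepoint} for $\rho'$ and $n$. The lemma follows with $c_2=4^{-N}2^{-Nd}c_1/(2e)$.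
\end{proof}

\subsection{Covering numbers in the future}

We count the cells of size $r$ in $\mathbb R^d$ that are hit from a time cube of side $h=r^{3/2}$. Cutting the cube into pieces of side $r^2$, on which $W$ moves by about $r$, suggests the count $h^Nr^{-d}$. The true count is smaller by a logarithm: a cell that is hit at all is then occupied for an expected time $cr^d\log\frac1r$, and the total time is $h^N$. With one parameter one would stop at the first hitting time. Here there is no first time, and a maximal inequality for multiparameter martingales takes its place.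

\begin{lemma}[Cairoli's inequality]\label{lem:cairoli}
Let $Z\ge0$ be a bounded random variable and $T=T_1\times\dots\times T_N$ with countable sets $T_j\subset\mathbb R_+$. Then $E\sup_{s\in T}E[Z\,|\,\mathcal F_s]^2\le4^NEZ^2$.
\end{lemma}

\begin{proof}
We first show that for Borel sets $A,B$ and bounded $Z$,
\begin{equation}\label{eq:commute}
E\big[E[Z\,|\,\mathcal F_A]\,\big|\,\mathcal F_B\big]=E[Z\,|\,\mathcal F_{A\cap B}].
\end{equation}
The $\sigma$-field $\mathcal F_A$ is generated by the $\pi$-system of events $G\cap H$ with $G\in\mathcal F_{A\cap B}$, $H\in\mathcal F_{A\setminus B}$. Since $G\in\mathcal F_B$ and $H$ is independent of $\mathcal F_B$, we have $E[1_G1_H\,|\,\mathcal F_B]=1_GP(H)$, which is $\mathcal F_{A\cap B}$-measurable. By the monotone class theorem, $E[Y\,|\,\mathcal F_B]$ is $\mathcal F_{A\cap B}$-measurable for every bounded $\mathcal F_A$-measurable $Y$, and therefore equals $E[Y\,|\,\mathcal F_{A\cap B}]$ by the tower property. For $Y=E[Z\,|\,\mathcal F_A]$ this is \eqref{eq:commute}.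

Let $E^j_a$ be the conditional expectation given $\mathcal F_{\{x:\,x_j\le a\}}$; for fixed $j$ these $\sigma$-fields form a filtration in $a$. Since $[0,s]=\bigcap_j\{x_j\le s_j\}$, \eqref{eq:commute} gives $E[Z\,|\,\mathcal F_s]=E^1_{s_1}\cdots E^N_{s_N}Z$. Let the $T_j$ be finite, and define $Y_{N+1}=Z$, $Y_j=\max_{a\in T_j}E^j_aY_{j+1}$. By backward induction on $j$, $E^j_{s_j}\cdots E^N_{s_N}Z\le Y_j$ for $s\in T$, so $\max_{s\in T}E[Z\,|\,\mathcal F_s]\le Y_1$. Doob's $L^2$ maximal inequality gives $\|Y_j\|_2\le2\|Y_{j+1}\|_2$, hence $\|Y_1\|_2\le2^N\|Z\|_2$. For countable $T_j$ use monotone convergence along finite subsets.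
\end{proof}

\begin{lemma}\label{lem:cover}
Let $r$ be small, $h=r^{3/2}$, $t\in[1,2]^N$, $Q=t+[0,h]^N$. Let $N_Q$ be the number of $y\in r\mathbb Z^d$ such that $|W(s)-W(t)-y|_\infty<r$ for some $s\in Q$. Then $N_Q$ is independent of $\mathcal F_t$, and
\[
EN_Q\le C\,\frac{h^Nr^{-d}}{\log\frac1r}.
\]
\end{lemma}

\begin{proof}
The condition on $s$ is open, so by continuity it suffices to consider $s$ in the countable dense product set $Q'=\{s\in Q:(s_j-t_j)/h\in\mathbb Q\ \forall j\}$. Thus $N_Q$ is a measurable function of the increments $W(s)-W(t)$, $s\in Q'$, and is independent of $\mathcal F_t$ by (W1). Let $Q^+=t+[0,2h]^N\subset I$ and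
\[
Z_y=\big|\{s\in Q^+:|W(s)-W(t)-y|_\infty<2r\}\big| .
\]
Fix $s\in Q'$ and consider the event $H=\{|W(s)-W(t)-y|_\infty<r\}\in\mathcal F_s$. On $H$, every $v\in[0,h]^N$ with $|W(s+v)-W(s)|\le r$ yields a point $s+v$ counted in $Z_y$. The increment $W(s+v)-W(s)$ is independent of $\mathcal F_s$ and has component variances at most $C|v|$. So on $H$, by Lemma~\ref{lem:gauss}(b) and \eqref{eq:int},
\[
E[Z_y\,|\,\mathcal F_s]\ge\int_{[0,h]^N}P(|W(s+v)-W(s)|\le r)\,dv\ge c\,r^d\log\frac h{r^2}=\frac c2\,r^d\log\frac1r .
\]
Hence, if $y$ is counted in $N_Q$, then $\sup_{s\in Q'}E[Z_y\,|\,\mathcal F_s]\ge cr^d\log\frac1r$, and Lemma~\ref{lem:cairoli} gives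
\[
\big(cr^d\log\tfrac1r\big)^2EN_Q\le\sum_yE\sup_{s\in Q'}E[Z_y\,|\,\mathcal F_s]^2\le4^N\sum_yEZ_y^2 .
\]
An open interval of length $4r$ contains at most $4$ points of $r\mathbb Z$, so a point of $\mathbb R^d$ is within $|\cdot|_\infty$-distance less than $2r$ of at most $4^d$ points $y$. If $s$ and $s'$ are both counted in $Z_y$, then $|W(s)-W(s')|_\infty<4r$. By \eqref{eq:chain} with $n=1$, Lemma~\ref{lem:grid} and \eqref{eq:int},
\[
\sum_yEZ_y^2\le4^d\iint_{Q^+\times Q^+}P(|W(s)-W(s')|_\infty<4r)\,ds\,ds'\le Ch^N\int_{|v|\le3N}\chi_r(|v|)\,dv\le Ch^Nr^d\log\tfrac1r .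
\]
Divide by $(cr^d\log\frac1r)^2$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:upper}}

\emph{Reduction to a cube.} It suffices to fix an integer $\Lambda$ and a closed dyadic cube $Q_0\subset[1,2]^N$ and to prove $\mathcal H^{\varphi,\Lambda}(\mathrm{Gr}\,W(Q_0))\le C_0|Q_0|$ almost surely. There are countably many pairs $(\Lambda,Q_0)$, so the bound then holds almost surely for all of them. A relatively open set $O\subset[1,2]^N$ is the union of the maximal closed dyadic subcubes of $[1,2]^N$ that it contains, and these do not overlap, so subadditivity gives the bound for $O$. Outer regularity of Lebesgue measure gives it for Borel sets.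

\emph{Good and bad points.} Let
\[
\rho_k=e^{-4^k},\qquad\tau_k=\rho_k^{3/2},\qquad\text{so that}\quad\rho_{k+1}=\rho_k^4,\quad\tau_{k+1}=\rho_k^6 ,
\]
and let $\epsilon=1/(4C_2)$, $n_k=\lceil\epsilon\log k\rceil$, $a=2^{-d}c_2\epsilon$, $b_k=a\rho_k^d4^k\log k$. Since $\varphi(\rho_k)=\rho_k^d4^k\log(k\log4)$ and $\log(k\log4)\le2\log k$ for $k\ge2$, we have $\varphi(\rho_k)\le2b_k/a$ for large $k$. For a large integer $K$ call $t\in[1,2]^N$ \emph{good} if $\Theta(t;\tau_k,\rho_k)\ge b_k$ for some integer $k\in[K/2,K]$, and \emph{bad} otherwise. The event that $t$ is bad belongs to $\mathcal F_t$. We claim that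
\begin{equation}\label{eq:bad}
P(t\text{ is bad})\le Ce^{-cK^{3/4}}\qquad(t\in[1,2]^N).
\end{equation}

The variables $\Theta(t;\tau_k,\rho_k)$ are not independent, since they all use the noise just below $t$. We cut that part off. Let $t^{(k)}=t-\tau_k\mathbf 1$ and
\[
T_k=\big|\{u\in[t^{(k)},t^{(k+1)}]:\ |W(u)-W(t^{(k+1)})|\le\rho_k/2\}\big|=\Theta\big(t^{(k+1)};\tau_k-\tau_{k+1},\rho_k/2\big).
\]
By (W1), $T_k$ is measurable with respect to the noise in $[0,t^{(k+1)}]\setminus[0,t^{(k)}]$. These sets are disjoint for different $k$ (Figure~\ref{fig:time}), so the $T_k$ are independent. Little is lost: if $T_k\ge b_k$ and $|W(t)-W(t^{(k+1)})|\le\rho_k/2$, then $\Theta(t;\tau_k,\rho_k)\ge b_k$; and because $\tau_{k+1}$ is much smaller than $\rho_k^2$, Chebyshev's inequality and (W2) give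
\[
P\big(|W(t)-W(t^{(k+1)})|>\rho_k/2\big)\le C\tau_{k+1}\rho_k^{-2}=C\rho_k^4 .
\]
For large $k$ we have $\tau_k-\tau_{k+1}\ge2^{-3/2}\tau_k=(\rho_k/2)^{3/2}$, $t^{(k+1)}\in[\frac12,2]^N$, and $n_k\le\frac12\sqrt{\log\log(2/\rho_k)}$, as the right side is at least $\frac12\sqrt{k\log4}$. Also $c_2n_k(\rho_k/2)^d\log(2/\rho_k)\ge c_2\epsilon(\log k)2^{-d}\rho_k^d4^k=b_k$. Lemma~\ref{lem:tail} with $\rho=\rho_k/2$ and $n=n_k$ gives $P(T_k\ge b_k)\ge e^{-C_2n_k}\ge e^{-C_2}k^{-1/4}$. If $t$ is bad, then either $T_k<b_k$ for all $k\in[K/2,K]$, or one of the increments above exceeds $\rho_k/2$. There are at least $K/2$ values of $k$, so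
\[
P(t\text{ is bad})\le\big(1-e^{-C_2}K^{-1/4}\big)^{K/2}+\sum_{k\ge K/2}C\rho_k^4\le Ce^{-cK^{3/4}},
\]
which is \eqref{eq:bad}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\fill[gray!30] (0,1.1) -- (1.1,1.1) -- (1.1,0) -- (2.4,0) -- (2.4,2.4) -- (0,2.4) -- cycle;
\fill[gray!12] (0,2.4) -- (2.4,2.4) -- (2.4,0) -- (3.0,0) -- (3.0,3.0) -- (0,3.0) -- cycle;
\fill[gray!55] (0,3.5) -- (3.5,3.5) -- (3.5,0) -- (3.9,0) -- (3.9,3.9) -- (0,3.9) -- cycle;
\draw (1.1,1.1) rectangle (2.4,2.4);
\draw (2.4,2.4) rectangle (3.0,3.0);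
\draw[thick] (3.5,3.5) rectangle (3.9,3.9);
\draw[->] (0,0) -- (4.4,0);
\draw[->] (0,0) -- (0,4.4);
\fill (1.1,1.1) circle (1.3pt) node[below left] {$t^{(k)}$};
\fill (2.4,2.4) circle (1.3pt) node[below left] {$t^{(k+1)}$};
\fill (3.0,3.0) circle (1.3pt);
\fill (3.5,3.5) circle (1.3pt) node[below left] {$t$};
\node[above right] at (3.9,3.9) {$Q$};
\end{tikzpicture}
\caption{The time plane for $N=2$, not to scale. The points $t^{(k)}\preceq t^{(k+1)}\preceq\cdots$ approach $t$ along the diagonal. The sojourn times $T_k$ and $T_{k+1}$ are measured in the two squares below $t$ and depend only on the white noise in the two lighter L-shaped regions. The covering number $N_Q$ of the cube $Q$ with lower corner $t$ depends only on the noise in the dark L-shaped region. The regions are disjoint, so these variables are independent.}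
\label{fig:time}
\end{figure}

\emph{The cover.} Let $r=\rho_{K+1}$ and $h=r^{3/2}=\rho_K^6$. Once $h$ is smaller than the side of $Q_0$, we can cover $Q_0$ by at most $2^N|Q_0|h^{-N}$ cubes $Q=t_Q+[0,h]^N\subset I$ with deterministic corners $t_Q\in Q_0$. Call $Q$ good or bad according to $t_Q$. From here on, the threshold for ``$K$ large'' may depend on $\Lambda$, $Q_0$ and $\omega$. For large $K$ we have $\Lambda\tau_k\le\rho_k$ for all $k\ge K/2$, in particular $\Lambda h\le r$; and by (W3), almost surely $|W(s)-W(s')|\le h^{1/4}=\rho_K^{3/2}\le\rho_K$ for all $s,s'\in I$ with $|s-s'|_\infty\le h$.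

\emph{Good cubes.} For a good $Q$ choose $k=k(Q)\in[K/2,K]$ with $\Theta(t_Q;\tau_k,\rho_k)\ge b_k$, let $\Theta_Q$ be the set of times $u$ in the definition of this quantity, and let $U_Q$ be the closed $\|\cdot\|_\Lambda$-ball of radius $\rho_k$ about $(t_Q,W(t_Q))$. Then $U_Q\supset\mathrm{Gr}\,W(Q)$, because $\Lambda h\le\rho_k$ and $W$ moves by at most $\rho_K\le\rho_k$ on $Q$; and $U_Q\supset\mathrm{Gr}\,W(\Theta_Q)$, because $\Lambda\tau_k\le\rho_k$. Vitali's lemma for a finite family of balls in a normed space (choose greedily a largest ball disjoint from those already chosen) gives a subfamily $\mathcal V$ of good cubes with disjoint $U_Q$ such that the concentric balls of radii $3\rho_{k(Q)}$, $Q\in\mathcal V$, cover all $U_Q$. The time sets $\Theta_Q$, $Q\in\mathcal V$, are disjoint, since their graphs lie in disjoint balls, and they lie in the $|\cdot|_\infty$-neighborhood of $Q_0$ of radius $\tau_{\lceil K/2\rceil}$. By \eqref{eq:phiscale} the cost of this part of the cover is at most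
\[
\sum_{Q\in\mathcal V}\varphi(6\rho_{k(Q)})\le\frac{2\cdot6^d}a\sum_{Q\in\mathcal V}b_{k(Q)}\le\frac{2\cdot6^d}a\sum_{Q\in\mathcal V}|\Theta_Q|\le C_0|Q_0|\,(1+o(1)),\qquad C_0=\frac{2\cdot6^d}a .
\]

\emph{Bad cubes.} For $s\in Q$ the vector $W(s)-W(t_Q)$ is within $|\cdot|_\infty$-distance $r/2$ of some $y\in r\mathbb Z^d$, and this $y$ is counted in $N_Q$. So $\mathrm{Gr}\,W(Q)$ is covered by the $N_Q$ sets $Q\times\big(W(t_Q)+y+(-r,r)^d\big)$, of $\|\cdot\|_\Lambda$-diameter at most $2\sqrt d\,r$. The cost is at most $X_K=\sum_Q1\{Q\text{ bad}\}\,N_Q\,\varphi(2\sqrt d\,r)$. By the independence of $N_Q$ and $\mathcal F_{t_Q}$, \eqref{eq:bad}, Lemma~\ref{lem:cover} and \eqref{eq:phiscale},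
\[
EX_K\le C|Q_0|h^{-N}\cdot e^{-cK^{3/4}}\cdot\frac{h^Nr^{-d}}{\log\frac1r}\cdot r^d\log\tfrac1r\,\log\log\log\tfrac1r\le Ce^{-cK^{3/4}}\log(K+2).
\]
This is summable in $K$, so $X_K\to0$ almost surely.

All diameters tend to $0$ as $K\to\infty$, and the total cost is at most $C_0|Q_0|(1+o(1))+X_K$. Hence $\mathcal H^{\varphi,\Lambda}(\mathrm{Gr}\,W(Q_0))\le C_0|Q_0|$ almost surely, and $C_0$ does not involve $\Lambda$. \qed

\section{From one cube to the orthant: proof of Theorem~\ref{thm:main}}\label{sec:main}

The projection $(t,x)\mapsto x$ is $1$-Lipschitz, so $\mathcal H^\varphi(W(A))\le\mathcal H^\varphi(\mathrm{Gr}\,W(A))$ for every $A$, by (H3). It remains to transport Propositions~\ref{prop:lower} and~\ref{prop:upper} by scaling.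

For $k\in\mathbb Z^N$ let $\lambda_k=(2^{k_1},\dots,2^{k_N})$, $\sigma_k=\pi(\lambda_k)^{1/2}$ and $B_k=\prod_j(2^{k_j},2^{k_j+1}]$. The boxes $B_k$ partition $(0,\infty)^N$, and $W^{\lambda_k}(x)=\sigma_k^{-1}W(\lambda_k\circ x)$ is a Brownian sheet. We work on the almost sure event where both propositions hold for all the sheets $W^{\lambda_k}$. For Borel $A\subset B_k$ let $A^k=\{x:\lambda_k\circ x\in A\}\subset[1,2]^N$. Then $|A^k|=|A|/\pi(\lambda_k)$, and $\pi(\lambda_k)^{N-1}\le w\le2^{N(N-1)}\pi(\lambda_k)^{N-1}$ on $B_k$, so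
\begin{equation}\label{eq:weight}
2^{-N(N-1)}\int_Aw\,dt\le\sigma_k^{2N}|A^k|=\pi(\lambda_k)^{N-1}|A|\le\int_Aw\,dt .
\end{equation}

\emph{Upper bound.} $\mathrm{Gr}\,W(A)$ is the image of $\mathrm{Gr}\,W^{\lambda_k}(A^k)$ under the linear map $\Phi(s,x)=(\lambda_k\circ s,\sigma_kx)$. Let $\Lambda$ be an integer with $\Lambda\ge\max(1,\max_j2^{k_j}/\sigma_k)$. Then $|\lambda_k\circ s|_\infty\le\sigma_k\Lambda|s|_\infty$, so the Euclidean norm of $\Phi(s,x)$ is at most $\sqrt{N+1}\,\sigma_k\|(s,x)\|_\Lambda$. By (H3), Proposition~\ref{prop:upper} and \eqref{eq:weight},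
\[
\mathcal H^\varphi(\mathrm{Gr}\,W(A))\le(N+1)^N\sigma_k^{2N}\,\mathcal H^{\varphi,\Lambda}(\mathrm{Gr}\,W^{\lambda_k}(A^k))\le(N+1)^NC_0\int_Aw\,dt .
\]
The required $\Lambda$ is unbounded near the coordinate faces (for $k=(-1,-m,\dots,-m)$ it grows like $2^{(N-1)m/2}$), and this is why $C_0$ must not depend on it. By subadditivity over the boxes, almost surely for all Borel $A\subset(0,\infty)^N$,
\begin{equation}\label{eq:up}
\mathcal H^\varphi(W(A))\le\mathcal H^\varphi(\mathrm{Gr}\,W(A))\le C\int_Aw\,dt .
\end{equation}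
In particular $\mathcal H^\varphi(\mathrm{Gr}\,W((0,1]^N))<\infty$. On the faces $\{t\in[0,1]^N:\pi(t)=0\}$ the sheet vanishes, so the graph over them lies in $N$ sets of the form (unit cube of dimension $N-1$) $\times\{0\}$. Each is covered by $C\epsilon^{-(N-1)}$ sets of diameter $\epsilon$, and $\epsilon^{-(N-1)}\varphi(\epsilon)\to0$; so this part has $\mathcal H^\varphi$-measure zero. Hence $\mathcal H^\varphi(\mathrm{Gr}\,W([0,1]^N))<\infty$ almost surely.

\emph{Lower bound.} For Borel $A\subset B_k$ we have $W(A)=\sigma_kW^{\lambda_k}(A^k)$, so by (H3), Proposition~\ref{prop:lower} and \eqref{eq:weight},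
\begin{equation}\label{eq:low}
\mathcal H^\varphi(W(A))=\sigma_k^{2N}\mathcal H^\varphi(W^{\lambda_k}(A^k))\ge c\int_Aw\,dt .
\end{equation}
With $A=(\frac12,1]^N$ this gives $\mathcal H^\varphi(W([0,1]^N))>0$ almost surely, and Theorem~\ref{thm:main} is proved. \qed

\begin{proof}[Proof of Corollary~\ref{cor:compare}]
Let $F$ be the range or the graph, so $0<\mathcal H^\varphi(F)<\infty$ almost surely, and use (H2). If the limit is $0$, then $\mathcal H^\psi(F)\le\epsilon\mathcal H^\varphi(F)$ for every $\epsilon>0$. If it is $\infty$, then $\mathcal H^\psi(F)\ge\epsilon^{-1}\mathcal H^\varphi(F)$ for every $\epsilon>0$. If it equals $\ell\in(0,\infty)$, then $\frac\ell2\mathcal H^\varphi(F)\le\mathcal H^\psi(F)\le2\ell\,\mathcal H^\varphi(F)$.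
\end{proof}

\section{Deterministic densities: proof of Theorem~\ref{thm:density}}\label{sec:density}

Put $\nu(A)=\mathcal H^\varphi(W(A))$ and $\nu_g(A)=\mathcal H^\varphi(\mathrm{Gr}\,W(A))$ for Borel $A\subset(0,\infty)^N$. We show that $\nu$ and $\nu_g$ are measures comparable to $w\,dt$, that their densities at $t$ depend only on the noise in an infinitesimal region and so are deterministic, and that scaling determines the density of $\nu$.

\subsection{Measurability}

\begin{lemma}\label{lem:meas}
The map $K\mapsto\mathcal H^\varphi(K)$ is Borel on the space $\mathcal K$ of nonempty compact subsets of a Euclidean space with the Hausdorff metric.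
\end{lemma}

\begin{proof}
Let $\varepsilon<\delta$ and $y>0$. If $\mathcal H^\varphi_\varepsilon(K)<y$, take a cover $(E_i)$ of $K$ with diameters less than $\varepsilon$ and cost less than $y$. Since $\varphi$ is continuous, we can replace each $E_i$ by a small open neighborhood $U_i$ and keep both properties. Every compact set close enough to $K$ in the Hausdorff metric lies in the open set $\bigcup_iU_i$. So $\{\mathcal H^\varphi_\varepsilon<y\}$ is open, and $\mathcal H^\varphi=\sup_m\mathcal H^\varphi_{1/m}$ is Borel.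
\end{proof}

Let $J_m=[0,2^{-m}]^N$. The maps sending $f\in C(J_m,\mathbb R^d)$ to $f(J_m)$ and to its graph are continuous into $\mathcal K$, so $F_m(f)=\mathcal H^\varphi(f(J_m))$ and $F^g_m(f)=\mathcal H^\varphi(\mathrm{Gr}\,f(J_m))$ are Borel functions of $f$. By translation invariance,
\begin{equation}\label{eq:incr}
\nu(t+J_m)=F_m\big(W(t+\cdot)-W(t)\big),\qquad\nu_g(t+J_m)=F_m^g\big(W(t+\cdot)-W(t)\big).
\end{equation}
The path $W(t+\cdot)-W(t)\in C(J_m,\mathbb R^d)$ is continuous in $t$ and measurable in $\omega$, hence jointly measurable, and so are the quantities in \eqref{eq:incr}.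

\subsection{Multiple points}

The graph over a Borel set $A$ is the Borel set $\{(t,x):t\in A,\ x=W(t)\}$, and graphs over disjoint sets are disjoint; so $\nu_g$ is a measure by (H1). For $\nu$, images of disjoint sets may overlap, and we have to show that the overlap is negligible. Let
\[
M=\{t\in(0,\infty)^N:\ W(s)=W(t)\text{ for some }s\in(0,\infty)^N,\ s\ne t\}.
\]

\begin{lemma}\label{lem:mult}
$M$ is a Borel set, and almost surely $|M|=0$ and $\mathcal H^\varphi(W(M))=0$.
\end{lemma}

\begin{proof}
Two distinct points of $(0,\infty)^N$ lie in disjoint closed dyadic cubes contained in $(0,\infty)^N$. So $M$ is the union, over the countably many pairs $J,J'$ of such cubes, of the compact sets $M_{J,J'}=\{t\in J:W(t)\in W(J')\}$.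

Fix $J$, $J'=\prod_jJ'_j$ and $t\in J$. By \eqref{eq:up} and (H2), $|W(J')|=0$ almost surely. Since $t\notin J'$, there is $j$ with $t_j\notin J'_j$. Choose $\beta>0$ smaller than all coordinates of $t$ and of the points of $J'$, and let $\delta_0=\min(\operatorname{dist}(t_j,J'_j),\,t_j-\beta)>0$. For $p_0,\dots,p_m\in J'$ and $s=t$, the only jump of $f_j$ in $(t_j-\delta_0,t_j+\delta_0)\subset(\beta,\infty)$ is the jump $-1$ at $t_j$, so \eqref{eq:strip} and \eqref{eq:step} give $\sigma^2(t\,|\,p_0,\dots,p_m)\ge\beta^{N-1}\delta_0/2$. Hence $W_l(t)$ has positive distance from the closed span of $\{W_l(s):s\in J'\}$ in $L^2$. Projecting onto these spans, we write $W(t)=\xi+\zeta$, where $\xi$ is measurable with respect to the completion $\mathcal G$ of $\sigma(W(s),s\in J')$, and $\zeta$ is independent of $\mathcal G$ and Gaussian with a density. The compact set $W(J')-\xi$ is $\mathcal G$-measurable and almost surely null, so $P(W(t)\in W(J'))=P(\zeta\in W(J')-\xi)=0$.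

The set $\{(t,\omega):\min_{s\in J'}|W(t)-W(s)|=0\}$ is jointly measurable, so Fubini's theorem gives $|M_{J,J'}|=0$ almost surely, and hence $|M|=0$. The bound \eqref{eq:up} holds simultaneously for all Borel sets and therefore applies to the random set $M$.
\end{proof}

The Lusin--Souslin theorem states that if a continuous map between Polish spaces is injective on a Borel set $A$, then the image of $A$ is Borel. Since $W$ is injective on $(0,\infty)^N\setminus M$, disjoint Borel sets $A_i$ have disjoint Borel images $W(A_i\setminus M)$; and $\nu(A)=\mathcal H^\varphi(W(A\setminus M))$ by Lemma~\ref{lem:mult}. So almost surely $\nu$ is a measure, by (H1). Adding \eqref{eq:low} over the boxes $B_k$ and using \eqref{eq:up}, almost surely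
\begin{equation}\label{eq:sandwich}
c\int_Aw\,dt\le\nu(A)\le\nu_g(A)\le C\int_Aw\,dt\qquad\text{for all Borel }A\subset(0,\infty)^N .
\end{equation}

\subsection{A zero-one law}

Let
\[
\theta(t)=\limsup_{m\to\infty}2^{mN}\nu(t+J_m),\qquad\theta_g(t)=\limsup_{m\to\infty}2^{mN}\nu_g(t+J_m);
\]
these are jointly measurable in $(t,\omega)$. By \eqref{eq:sandwich}, almost surely $\nu$ and $\nu_g$ have locally bounded densities, and $cw\le\theta\le\theta_g\le Cw$ everywhere, as $w$ is continuous. The cube $t+J_m$ fills a fixed fraction of a ball of comparable radius centered at $t$, so the Lebesgue differentiation theorem shows that $\theta$ and $\theta_g$ are versions of the densities.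

Fix $t$ and let $A_m=[0,t+2^{-m}\mathbf 1]\setminus[0,t]$. These sets decrease to the empty set. For $s\in t+J_{m'}$ with $m'\ge m$, the increment $W(s)-W(t)$ is the noise of $[0,s]\setminus[0,t]\subset A_m$. By \eqref{eq:incr}, $\theta(t)$ and $\theta_g(t)$ are $\mathcal F_{A_m}$-measurable for each $m$, hence measurable with respect to $\mathcal T=\bigcap_m\mathcal F_{A_m}$. This $\sigma$-field is trivial. Indeed, $\mathcal T$ is independent of $\mathcal F_{A_m^c}$ for every $m$, hence of the $\sigma$-field generated by the increasing union of these. That $\sigma$-field contains the null sets and every $\mathsf w(B)$, because $\mathsf w(B\setminus A_m)\to\mathsf w(B)$ in $L^2$; so it contains $\mathcal T$, and $\mathcal T$ is independent of itself. Therefore, almost surely,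
\[
\theta(t)=\vartheta_1(t):=E\theta(t),\qquad\theta_g(t)=\vartheta(t):=E\theta_g(t).
\]
The functions $\vartheta_1,\vartheta$ are Borel by Tonelli's theorem, depend only on the law of $W$, and satisfy $cw\le\vartheta_1\le\vartheta\le Cw$. By Fubini's theorem, almost surely $\theta=\vartheta_1$ and $\theta_g=\vartheta$ almost everywhere. Hence almost surely, for all Borel $A\subset(0,\infty)^N$,
\begin{equation}\label{eq:dens}
\mathcal H^\varphi(W(A))=\int_A\vartheta_1\,dt,\qquad\mathcal H^\varphi(\mathrm{Gr}\,W(A))=\int_A\vartheta\,dt .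
\end{equation}

\subsection{The density of the range}

Let $\lambda\in(0,\infty)^N$. The first identity in \eqref{eq:dens} holds for $W$ and, with the same $\vartheta_1$, for the sheet $W^\lambda$. Since $W(\lambda\circ A)=\pi(\lambda)^{1/2}W^\lambda(A)$, (H3) gives for all Borel $A$
\[
\pi(\lambda)\int_A\vartheta_1(\lambda\circ x)\,dx=\int_{\lambda\circ A}\vartheta_1\,dt=\mathcal H^\varphi\big(\pi(\lambda)^{1/2}W^\lambda(A)\big)=\pi(\lambda)^N\int_A\vartheta_1\,dx .
\]
So $\vartheta_1(\lambda\circ x)=\pi(\lambda)^{N-1}\vartheta_1(x)$ for almost every $x$. The weight obeys the same rule, $w(\lambda\circ x)=\pi(\lambda)^{N-1}w(x)$. Hence the Borel function $g=\vartheta_1/w$, which takes values in $[c,C]$, satisfies $g(\lambda\circ x)=g(x)$ for every $\lambda$ and almost every $x$. By Fubini's theorem there is a point $x$ for which this holds for almost every $\lambda$; as $\lambda\mapsto\lambda\circ x$ is a linear bijection of $(0,\infty)^N$, the function $g$ equals the constant $\kappa=g(x)\in[c,C]$ almost everywhere. Thus $\vartheta_1=\kappa w$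 and $\kappa w\le\vartheta\le Cw$ almost everywhere. For the graph the scaling map stretches time and space differently and is not a dilation of $\mathbb R^{N+d}$, so this argument does not apply to $\vartheta$.

Finally, $\int_{[0,1]^N}w\,dt=\big(\int_0^1y^{N-1}dy\big)^N=N^{-N}$. The coordinate faces contribute nothing: their image under $W$ is $\{0\}$, and the graph over them has $\mathcal H^\varphi$-measure zero by Section~\ref{sec:main}. This proves Theorem~\ref{thm:density}. \qed

\begin{thebibliography}{1}

\bibitem{aniso}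
\emph{Sample Path Properties of Anisotropic Gaussian Random Fields},
\texttt{https://typeset.io/\allowbreak pdf/\allowbreak sample-path-\allowbreak properties-of-\allowbreak anisotropic-\allowbreak gaussian-\allowbreak random-fields-\allowbreak 1uxcz36kjw.pdf}

\end{thebibliography}
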